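# A projective-module obstruction to a single perverse equivalence for $kS_{3p}$

## 1. The theorem, and what its words mean

Throughout, $k$ is an algebraically closed field of characteristic $p>0$. For a finite-dimensional $k$-algebra $A$, $A\text{-mod}$ is the category of finite-dimensional modules, $D^b(A)=D^b(A\text{-mod})$, $P_X$ is the projective cover of a simple module $X$, and $K_0(A\text{-proj})$ carries the form $\langle [P],[Q]\rangle=\dim_k\operatorname{Hom}_A(P,Q)$. An *isometry* is a group isomorphism that preserves the forms.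

**Theorem.** Let $p\ge 5$ be a prime, let $B$ be the principal block of $kS_{3p}$, and let $b$ be its Brauer correspondent.

(a) No isometry $K_0(B\text{-proj})\to K_0(b\text{-proj})$ sends the class $[P_X]$ of a projective indecomposable $B$-module to $\pm[P_V]$ with $P_V$ a projective indecomposable $b$-module.

(b) Hence no triangulated equivalence $F:D^b(B)\to D^b(b)$ (not assumed $k$-linear) satisfies $F(P_X)\cong P_V[m]$ for any $X,V,m$.

(c) Hence there is no perverse equivalence $D^b(B)\to D^b(b)$, for any filtrations and any perversity function.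

Here is the setting. Let $B$ be a block of $kS_n$ with abelian defect group $D$, and $b$ the corresponding block of $kN_{S_n}(D)$. It is known that $B$ and $b$ are joined by a *sequence* of perverse equivalences: there are algebras $B=A_0,A_1,\dots,A_m=b$ and perverse equivalences $D^b(A_{j-1})\to D^b(A_j)$. The paper "Perverse Equivalences" (http://www.math.ucla.edu/%7Erouquier/papers/perverse.pdf) is the source of this question: can one always do it with a single one? The principal block of $kS_{3p}$, $p\ge5$, has abelian defect group $C_p^3$, so part (c) says no. The smallest case given here is $p=5$, $S_{15}$. Nothing is claimed about $p\in\{2,3\}$, about weight $2$, or about other blocks.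

For a set $T$ of simple $A$-modules, let $A\text{-mod}_T$ be the Serre subcategory of modules whose composition factors all lie in $T$, and $D^b_T(A)\subseteq D^b(A)$ the full subcategory of complexes with cohomology in $A\text{-mod}_T$.

**Definition (perverse equivalence, Chuang–Rouquier).** Let $A,A'$ have sets of simple modules $S,S'$ (up to isomorphism). Suppose given filtrations $\emptyset=S_{-1}\subseteq S_0\subseteq\dots\subseteq S_r=S$ and $\emptyset=S'_{-1}\subseteq S'_0\subseteq\dots\subseteq S'_r=S'$ and a function (perversity) $\mathfrak p:\{0,\dots,r\}\to\mathbf Z$. A triangulated equivalence $F:D^b(A)\to D^b(A')$ is perverse relative to $(S_\bullet,S'_\bullet,\mathfrak p)$ if for every $i$: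

1. $F$ restricts to an equivalence $D^b_{S_i}(A)\to D^b_{S'_i}(A')$;
2. $F[-\mathfrak p(i)]$ induces an equivalence of abelian categories $A\text{-mod}_{S_i}/A\text{-mod}_{S_{i-1}}\to A'\text{-mod}_{S'_i}/A'\text{-mod}_{S'_{i-1}}$, where these Serre quotients are regarded as full subcategories of $D^b_{S_i}(A)/D^b_{S_{i-1}}(A)$ and $D^b_{S'_i}(A')/D^b_{S'_{i-1}}(A')$.

It is called perverse if it is perverse relative to some such data. We write $\mathfrak p$ for the perversity to keep it apart from the prime $p$.

A small example: let $A=A_1\times A_2$, and let $F$ be the identity on $D^b(A_1)$ and the shift $[1]$ on $D^b(A_2)$. Take $S_0=S_0'$ the simple modules of $A_1$, $S_1=S_1'$ all of them, $\mathfrak p(0)=0$, $\mathfrak p(1)=1$. Then $F$ preserves $D^b_{S_0}(A)=D^b(A_1)$ and is the identity there. The quotient $A\text{-mod}/A\text{-mod}_{S_0}$ is $A_2\text{-mod}$, and $F[-1]$ is the identity on it. So $F$ is perverse. Notice that for $X$ in the *last* layer $S_1\setminus S_0$ we have $F(P_X)=P_X[1]$. This will turn out to be general, and it is how (c)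 follows from (b).

## 2. The last layer of the filtration produces a shifted projective

**Lemma 1.** If $F:D^b(B)\to D^b(b)$ is a triangulated equivalence, then $\dim_k\operatorname{Hom}(C,C')=\dim_k\operatorname{Hom}(FC,FC')$ for all $C,C'$, even if $F$ is not $k$-linear.

*Proof.* We describe the dimension without using $k$. Let $Z$ be the ring of natural endomorphisms of the identity functor of $D^b(B)$. It is commutative (apply naturality of one element to the components of another), it contains the scalars $k$, and it acts on $\operatorname{Hom}(C,C')$ by $f\mapsto z_{C'}f$, $k$-linearly. The image of $Z$ in $\operatorname{End}_k\operatorname{Hom}(C,C')$ is a finite-dimensional commutative $k$-algebra; as $k$ is algebraically closed, its simple modules are one-dimensional. So $\dim_k\operatorname{Hom}(C,C')$ is the length of $\operatorname{Hom}(C,C')$ as a $Z$-module. The equivalence $F$ identifies the rings $Z$ of the two categories compatibly with their actions, so lengths agree. $\square$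

Recall also minimal projective resolutions: every $C\in D^b(A)$ is isomorphic to a bounded above complex $P^\bullet$ of finite-dimensional projectives whose differentials have image in the radical. For $U$ simple all differentials of $\operatorname{Hom}(P^\bullet,U)$ vanish, so the multiplicity of $P_U$ in $P^{-m}$ is $\dim\operatorname{Hom}(C,U[m])$.

**Step (a)⇒(b).** *The purpose is to pass from $F$ to an isometry.* An object $C$ is perfect (isomorphic to a bounded complex of finite-dimensional projectives) if and only if for every $M\in D^b(A)$ we have $\operatorname{Hom}(C,M[m])=0$ for $m\gg0$. "Only if" is clear. For "if", apply the condition to the finitely many simple modules: the minimal resolution has no terms in degrees $-m$ with $m\gg 0$. So $F$ and its inverse preserve perfect complexes, and $F$ induces an isomorphism $K_0(B\text{-proj})\to K_0(b\text{-proj})$, where the class of a bounded complex of projectives is the alternating sum of the classes of its terms. By Lemma 1, $F$ preserves $\sum_m(-1)^m\dim\operatorname{Hom}(C,C'[m])$, which for perfect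 $C,C'$ equals $\langle[C],[C']\rangle$. So we have an isometry. If $F(P_X)\cong P_V[m]$, it sends $[P_X]$ to $(-1)^m[P_V]$, contrary to (a).

**Step (b)⇒(c).** *The purpose is to find, for a perverse $F$, one $P_X$ whose image is a shifted projective indecomposable.* Let $F$ be perverse and let $i$ be minimal with $S_i=S$. By condition 1, $D^b_{S'_i}(b)$ is the essential image of $F$, which is everything, so $S'_i=S'$. Put $D_0=D^b_{S_{i-1}}(B)$ and $D_0'=D^b_{S'_{i-1}}(b)$; then $F$ restricts to $D_0\simeq D_0'$ (both are $0$ if $i=0$). By condition 2, $F[-\mathfrak p(i)]$ induces an equivalence of the Serre quotients, whose simple objects are the images of the simple modules outside $S_{i-1}$, resp. $S'_{i-1}$. So there is a bijection $Y\mapsto Y'$ from $S\setminus S_{i-1}$ to $S'\setminus S'_{i-1}$ with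
$$F(Y)\cong Y'[\mathfrak p(i)]\quad\text{in } D^b(b)/D_0'.$$

Choose $X\in S\setminus S_{i-1}$, which is non-empty by minimality of $i$. Since $\dim\operatorname{Hom}(P_X,M)$ is the multiplicity of $X$ in $H^0(M)$, we have $\operatorname{Hom}(P_X,D_0)=0$, hence $\operatorname{Hom}(F(P_X),D_0')=0$.

Consequently, morphisms out of $C:=F(P_X)$ may be computed in the Verdier quotient. Indeed a morphism $C\to M$ in $D^b(b)/D_0'$ is represented by $C\to M'\leftarrow M$ where the cone $N$ of $M\to M'$ is in $D_0'$; since $\operatorname{Hom}(C,N)=\operatorname{Hom}(C,N[-1])=0$, the map $\operatorname{Hom}(C,M)\to\operatorname{Hom}(C,M')$ is bijective, so the fraction is given by exactly one genuine morphism $C\to M$, whichever $M'$ is used.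

Now compute the minimal resolution of $F(P_X)$. For $U\in S'_{i-1}$, $\operatorname{Hom}(F(P_X),U[m])=0$ for all $m$. Any other simple $U$ is some $Y'$, and, passing through the quotient,
$$\operatorname{Hom}(F(P_X),Y'[m])\cong\operatorname{Hom}(F(P_X),F(Y)[m-\mathfrak p(i)]),$$
which by Lemma 1 has the dimension of $\operatorname{Hom}(P_X,Y[m-\mathfrak p(i)])$: it is $1$ if $Y=X$ and $m=\mathfrak p(i)$, and $0$ otherwise. So the resolution has the single term $P_{X'}$ in degree $-\mathfrak p(i)$, that is, $F(P_X)\cong P_{X'}[\mathfrak p(i)]$. This contradicts (b). $\square$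

Everything now rests on (a), a statement about two lattices with distinguished vectors.

## 3. Projective characters, and the weight one case $S_p$

Let $B$ be a block of $kG$, and $\operatorname{Irr}(B)$ its ordinary irreducible characters. Sending a projective module to its ordinary character embeds $K_0(B\text{-proj})$ isometrically into $\mathbf Z\operatorname{Irr}(B)$, and $[P_X]\mapsto\Phi_X=\sum_\chi d_{\chi X}\chi$, with $d_{\chi X}\ge0$ the multiplicity of $X$ in the reduction of $\chi$ mod $p$.

**Fact.** The image is the set of $\chi\in\mathbf Z\operatorname{Irr}(B)$ that vanish on all $p$-singular elements.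

*Proof.* Projective characters vanish on $p$-singular elements. Conversely, on class functions vanishing on $p$-singular elements, the $\Phi_\varphi$ form the basis dual to the irreducible Brauer characters $\varphi$ of $G$. So $\chi=\sum_\varphi a_\varphi\Phi_\varphi$, with $a_\varphi=\langle\chi,\psi\rangle$ for any generalized ordinary character $\psi$ that restricts to $\varphi$ on $p$-regular elements. Such $\psi$ exists because the decomposition map is surjective, so $a_\varphi\in\mathbf Z$. The part of the sum with $\varphi$ outside $B$ lies in the span of the characters outside $B$, so it is $0$. $\square$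

Let us try (a) on $S_p$ instead of $S_{3p}$ ($p\ge 5$). By Nakayama's description of blocks (by $p$-cores), $\operatorname{Irr}(B)$ for the principal block consists of the hook characters $\chi_m=\chi_{(p-m,1^m)}$, $0\le m\le p-1$. The only $p$-singular elements are the $p$-cycles, where $\chi_m$ takes the value $(-1)^m$. With $\chi_m\mapsto(-1)^mX_m$,
$$K_0(B\text{-proj})\cong\Big\{\sum c_mX_m:\ \sum c_m=0\Big\},\qquad \langle X_i,X_j\rangle=\delta_{ij}.$$
The group $S_{p-1}$ is a $p'$-group, so inducing $\chi_{(p-1-m,1^m)}$ to $S_p$ gives a projective character. Its constituents are $\chi_m$, $\chi_{m+1}$ and, for $1\le m\le p-3$, $\chi_{(p-1-m,2,1^{m-1})}$; the last partition is not a hook, so it has no $p$-hook and is not in $B$. So $\chi_m+\chi_{m+1}$ is projective. It is indecomposable, since $\chi_m$ does not vanish on $p$-cycles. These are $p-1$ vectors, as many as the rank, so they are all the $[P_X]$: up to sign, the roots $X_m-X_{m+1}$.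

On the other side $N=C_p\rtimes C_{p-1}$; here $kN$ is one block (the argument is in Section 7), $P_V=\operatorname{Ind}_{C_{p-1}}^NV$, and $\langle[P_V],[P_{V'}]\rangle=\langle V,V'\otimes kC_p\rangle=1+\delta_{VV'}$, because the permutation character of $C_{p-1}$ on $C_p$ is $1+\mathrm{reg}$. That is the Gram matrix of the $p-1$ vectors $X_j-X_*$, $j\neq *$, for a fixed index $*$; these form a basis of the same lattice. Permutations of the $X$'s together with $-1$ carry any root to any other. So for $S_p$ the analogue of (a) is false: suitable isometries take every $[P_X]$ to every $[P_V]$. Whatever makes (a) true for $S_{3p}$ must come from degree $3$, where the single-variable vectors $X_m$ become symmetric functions.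

## 4. The lattice $L$ of symmetric functions in $p$ alphabets

Let $\Lambda$ be the ring of symmetric functions over $\mathbf Z$, and $R=\bigotimes_{i=0}^{p-1}\Lambda[X_i]$, where $f[X_i]$ denotes the $i$-th copy of $f\in\Lambda$. The indices $0,\dots,p-1$ are called *letters*. We write $X_i$ for $p_1[X_i]$. The *Hall form* on $R$ has the orthonormal basis $\prod_is_{\mu^i}[X_i]$.

For an integer combination $\gamma=\sum c_iX_i$, let $f\mapsto f[\gamma]$ be the ring homomorphism with $p_r\mapsto\sum_ic_ip_r[X_i]$. It takes values in $R$, because $h_n[X+Y]=\sum_{a+b=n} h_a[X]h_b[Y]$ and $h_n[-X]=(-1)^ne_n[X]$. More generally, $s_\mu[-\gamma]=(-1)^{|\mu|}s_{\mu^{t}}[\gamma]$ with $\mu^t$ the conjugate partition. Example: $h_2[X_0-X_1]=h_2[X_0]-X_0X_1+e_2[X_1]$. For reference,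
$$h_3=\tfrac16(p_1^3+3p_1p_2+2p_3),\quad e_3=\tfrac16(p_1^3-3p_1p_2+2p_3),\quad s_{21}=\tfrac13(p_1^3-p_3),\quad p_3=h_3-s_{21}+e_3 .$$

**Permanent rule.** For $u_1,\dots,u_m,w_1,\dots,w_n$ in the rational span of all $p_r[X_i]$,
$$\langle u_1\cdots u_m,\,w_1\cdots w_n\rangle=\operatorname{perm}\big(\langle u_i,w_j\rangle\big)\ \text{ if } m=n,\quad 0\text{ otherwise},\qquad\langle p_r[X_i],p_s[X_j]\rangle=\delta_{rs}\delta_{ij}\,r. \tag{1}$$
Both sides are multilinear, so it is enough to take the $u$'s and $w$'s among the $p_r[X_i]$. Distinct monomials are orthogonal, and $\prod p_r[X_i]^{m_{r,i}}$ has norm $\prod r^{m_{r,i}}m_{r,i}!$, which is the permanent. (By *norm* of $v$ we always mean $\langle v,v\rangle$.)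

Expanding a permanent along a row shows that the adjoint of multiplication by $u$ is the derivation with $w\mapsto\langle u,w\rangle$. In particular, with $P_r=\sum_ip_r[X_i]$, the adjoint $P_r^\perp$ is the derivation $r\sum_i\partial/\partial p_r[X_i]$.

For integer combinations $\beta,\gamma$ of the $X_i$, use the form with $\langle X_i,X_j\rangle=\delta_{ij}$. Then $\langle p_r[\beta],p_s[\gamma]\rangle=\delta_{rs}\,r\,\langle\beta,\gamma\rangle$.

**Evaluation rule.** For fixed $\gamma$,
$$f\mapsto\Big\langle f,\sum_nh_n[\gamma]\Big\rangle\ \text{ is a ring homomorphism with } p_r[\beta]\mapsto\langle\beta,\gamma\rangle. \tag{2}$$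
Indeed $H=\sum_nh_n[\gamma]=\exp\big(\sum_rp_r[\gamma]/r\big)$, and the adjoint of multiplication by $p_r[\beta]$ is a derivation that sends $p_r[\gamma]$ to $r\langle\beta,\gamma\rangle$ and $p_s[\gamma]$ to $0$ for $s\ne r$. It multiplies $H$ by $\langle\beta,\gamma\rangle$, so $\langle p_r[\beta]f,H\rangle=\langle\beta,\gamma\rangle\langle f,H\rangle$.

With $t=\langle\beta,\gamma\rangle$, (2) gives the first two of the following formulas, and (1) gives the third as $\frac19(6t^3+3t)$:
$$\langle h_3[\beta],h_3[\gamma]\rangle=\tbinom{t+2}3,\quad\langle s_{21}[\beta],h_3[\gamma]\rangle=\tfrac{t^3-t}3,\quad\langle s_{21}[\beta],s_{21}[\gamma]\rangle=\tfrac{2t^3+t}3. \tag{3}$$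
Here $\binom{t+2}{3}$ means $t(t+1)(t+2)/6$.

**Definition.** $L=\{v\in R_3:\ P_1^\perp v=P_2^\perp v=P_3^\perp v=0\}$, where $R_3$ is the degree $3$ part.

In degree $1$ the same definition gives $\{\sum c_mX_m:\sum c_m=0\}$, the lattice of Section 3.

Write the coordinates of $v\in R_3$ as follows; different indices always denote distinct letters.

* $\alpha_i,\sigma_i,\varepsilon_i$ at $h_3[X_i],\,s_{21}[X_i],\,e_3[X_i]$. These are the *pure* coordinates.
* $h_{ij}$ at $h_2[X_i]X_j$, and $e_{ij}$ at $e_2[X_i]X_j$. The order of the indices matters.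
* $t_{ijk}$ at $X_iX_jX_k$. The order does not matter.

The Murnaghan–Nakayama rule in degree $\le3$ reads: $p_1^\perp$ sends $h_3\mapsto h_2$, $s_{21}\mapsto h_2+e_2$, $e_3\mapsto e_2$, and $h_2,e_2\mapsto p_1$; $p_2^\perp$ sends $h_3\mapsto p_1$, $s_{21}\mapsto0$, $e_3\mapsto-p_1$, $h_2\mapsto1$, $e_2\mapsto-1$; $p_3^\perp$ sends $h_3,s_{21},e_3$ to $1,-1,1$. Reading off the coefficients of $h_2[X_i]$, $e_2[X_i]$, $X_iX_j$ in $P_1^\perp v$, of $X_i$ in $P_2^\perp v$, and $P_3^\perp v$ itself, we see that $v\in L$ if and only if for all $i$ and all pairs $i\ne j$: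
$$\alpha_i+\sigma_i+\sum_jh_{ij}=0, \tag{4a}$$
$$\sigma_i+\varepsilon_i+\sum_je_{ij}=0, \tag{4b}$$
$$h_{ij}+e_{ij}+h_{ji}+e_{ji}+\sum_kt_{ijk}=0, \tag{4c}$$
$$\alpha_i-\varepsilon_i+\sum_j(h_{ji}-e_{ji})=0, \tag{5}$$
$$\sum_i(\alpha_i-\sigma_i+\varepsilon_i)=0. \tag{6}$$

**Natural isometries.** These are the composites of: permutations of the letters; $-1$; and $\theta$, the ring automorphism $p_r[X_i]\mapsto-p_r[X_i]$, i.e. $f[\gamma]\mapsto f[-\gamma]$. All preserve the form and $L$ (note $\theta P_r^\perp\theta^{-1}=-P_r^\perp$). On degree $3$ we have $\theta=-\omega$, where $\omega$ exchanges $\alpha\leftrightarrow\varepsilon$, $h\leftrightarrow e$ and fixes $\sigma,t$. So $L$ is $\omega$-stable, and one sees this in (4a)–(6).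

**Roots.** A *root* is $\gamma=X_k-X_l$ with $k\ne l$. Each $f[\gamma]$ with $f\in\Lambda$ of degree $3$ is killed by the derivations $P_r^\perp$, since $p_r[X_k]-p_r[X_l]$ is. So $h_3[\gamma]$ and $s_{21}[\gamma]$ lie in $L$; by (3) with $t=2$ their norms are $4$ and $6$. Explicitly,
$$h_3[X_k-X_l]=h_3[X_k]-h_2[X_k]X_l+X_ke_2[X_l]-e_3[X_l], \tag{7}$$
$$s_{21}[X_k-X_l]=s_{21}[X_k]-(h_2+e_2)[X_k]X_l+X_k(h_2+e_2)[X_l]-s_{21}[X_l]. \tag{8}$$
Equation (7) is the addition formula. For (8), use $s_{21}=h_2h_1-h_3$. The product $(h_2[X_k]-X_kX_l+e_2[X_l])(X_k-X_l)$ is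
$$h_2[X_k]X_k-X_k^2X_l+X_ke_2[X_l]-h_2[X_k]X_l+X_kX_l^2-e_2[X_l]X_l ;$$
subtract (7) and use $p_1^2=h_2+e_2$ and $s_{21}=e_2e_1-e_3$. Note also $e_3[\gamma]=-h_3[-\gamma]$ and $s_{21}[-\gamma]=-s_{21}[\gamma]$. By (7), for $v\in R_3$,
$$f_v(X_k-X_l):=\langle v,h_3[X_k-X_l]\rangle=\alpha_k-h_{kl}+e_{lk}-\varepsilon_l. \tag{9}$$

## 5. $K_0(B\text{-proj})\cong L$: the abacus and its signs

From now on $p\ge5$ and $B$ is the principal block of $kS_{3p}$. By Nakayama, $\operatorname{Irr}(B)$ consists of the $\chi_\lambda$ with $|\lambda|=3p$ and empty $p$-core.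

To a partition $\lambda$ attach the bead set $\beta(\lambda)=\{\lambda_a-a:a\ge1\}\subset\mathbf Z$. *Runner* $i$ ($0\le i\le p-1$) is $\{-1-i+pt:t\in\mathbf Z\}$. For $\lambda=\emptyset$ the beads are all negative integers, that is, $t\le0$ on each runner. If $\lambda$ has empty core and the beads on runner $i$ are at $t_1>t_2>\cdots$, put $\mu^i_a=t_a+a-1$. This gives a bijection from the $\lambda$ with empty core and $|\lambda|=3p$ to the $p$-multipartitions $(\mu^i)$ of $3$.

**Definition (the sign $\delta_\lambda$).** Let $f_\lambda:\beta(\emptyset)\to\beta(\lambda)$ be the bijection that on each runner sends the $a$-th largest bead to the $a$-th largest bead. It moves finitely many beads and has finitely many inversions (pairs whose order is reversed). Put $\delta_\lambda=(-1)^{\text{inversions}}$. We also write $\delta(\prod s_{\mu^i}[X_i])$ for $\delta_\lambda$.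

Example ($p=5$). For $h_2[X_0]X_1$ the moved beads are $-1\mapsto9$, $-2\mapsto3$, so $\beta(\lambda)=\{9,3,-3,-4,\dots\}$, $\lambda=(10,5)$; nothing is inverted, $\delta=+1$. For $e_2[X_0]X_1$ they are $-1\mapsto4$, $-6\mapsto-1$, $-2\mapsto3$, so $\lambda=(5,5,2,1,1,1)$; the bead from $-6$ passes the fixed beads $-5,-4,-3$ and there are no other inversions, so $\delta=-1$.

**Step 1: signs and hook removal.** *This makes the Murnaghan–Nakayama signs on both sides match.* Let $\lambda'$ arise from $\lambda$ by moving a bead $x$ on runner $i$ to the empty place $x-rp$. This removes an $rp$-hook from $\lambda$, with leg length $\mathrm{leg}_{rp}$ the number of beads strictly between. It also removes an $r$-hook from $\mu^i$, with leg length $\mathrm{leg}_r$ the number of beads *of runner $i$* strictly between. Let $g:\beta(\lambda)\to\beta(\lambda')$ send $x\mapsto x-rp$ and fix the other beads; it has $\mathrm{leg}_{rp}$ inversions. Then $f_{\lambda'}=s\circ g\circ f_\lambda$, where $s$ is the permutation of $\beta(\lambda')$ that re-sorts runner $i$: if $y_1>\dots>y_\ell$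 are the beads of runner $i$ between $x-rp$ and $x$, then $s$ is the cycle $x-rp\mapsto y_1\mapsto\dots\mapsto y_\ell\mapsto x-rp$ of length $\mathrm{leg}_r+1$, with sign $(-1)^{\mathrm{leg}_r}$. Inversion parity is multiplicative, because a pair is inverted by a composite if and only if it is inverted by exactly one of the two factors. Hence
$$\delta_{\lambda'}=(-1)^{\mathrm{leg}_r}(-1)^{\mathrm{leg}_{rp}}\,\delta_\lambda. \tag{10}$$

**Step 2: the isometry.** *We identify projective characters with $L$.* Consider the isometry
$$\iota:\mathbf Z\operatorname{Irr}(B)\to R_3,\qquad\chi_\lambda\mapsto\delta_\lambda\prod_is_{\mu^i}[X_i],$$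
and its analogues for the empty-core characters of $S_{3p-rp}$, with values in $R_{3-r}$. The operator $\chi\mapsto\big(\tau\mapsto\chi((rp\text{-cycle})\cdot\tau)\big)$, $\tau\in S_{3p-rp}$, sends $\chi_\lambda$ to $\sum(-1)^{\mathrm{leg}_{rp}}\chi_{\lambda'}$, the sum over all $rp$-hook removals. Applying $\iota$ and (10), we get $\delta_\lambda\sum(-1)^{\mathrm{leg}_r}\prod s_{\mu'^i}[X_i]$, the sum over all $r$-hook removals from one of the $\mu^i$ (here $\mu'^i$ are the partitions of $\lambda'$). By the Murnaghan–Nakayama rule for $p_r^\perp$ this is $P_r^\perp\iota(\chi_\lambda)$. A $p$-singular element of $S_{3p}$ has a cycle of length $rp$ with $r\in\{1,2,3\}$. So $\iota(\chi)\in L$ if and only if $\chi$ vanishes on $p$-singular elements, and by the Fact of Section 3, $K_0(B\text{-proj})\cong L$ isometrically. The class $[P_X]$ becomes the vector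
$$v_X\ \text{ with coordinates }\ \delta_\lambda d_{\lambda X},\qquad d_{\lambda X}\ge0. \tag{11}$$

**Definition.** $v\in L$ is *coherent* if its coordinates, each multiplied by the corresponding $\delta_\lambda$, are all $\ge0$ or all $\le0$.

By (11), $\pm v_X$ is coherent. Under $\iota$, coherent vectors are those for which $v$ or $-v$ comes from an honest character, or is zero.

**Lemma 2.** For $i\ne j$: $\ \delta(h_2[X_i]X_j)=(-1)^{i+j-[i<j]}$ and $\ \delta(e_2[X_i]X_j)=(-1)^{i+j-[j<i]}$.

*Proof.* For $h_2[X_i]X_j$ the moved beads are $-1-i\mapsto2p-1-i$ and $-1-j\mapsto p-1-j$, with images $\ge0$, above every fixed bead. The bead $-1-i$ passes the $i$ beads $-1,\dots,-i$, of which $-1-j$ is not fixed if $j<i$: this gives $i-[j<i]$ inversions with fixed beads. The other moved bead gives $j-[i<j]$. Since $2p-1-i>p-1-j$, the two moved beads are inverted if and only if $-1-i<-1-j$, i.e. $j<i$. Total: $i+j-[i<j]$.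

For $e_2[X_i]X_j$ the moved beads are $-1-i\mapsto p-1-i$, $\ -1-i-p\mapsto-1-i$, $\ -1-j\mapsto p-1-j$. Inversions with fixed beads: the first gives $i-[j<i]$. The second passes the $p-1$ places strictly between $-1-i-p$ and $-1-i$, all occupied in $\beta(\emptyset)$; the moved bead $-1-j$ is among them if and only if $i<j$, so it gives $p-1-[i<j]$. The third gives $j-[i<j]$. No two moved beads are inverted: the first and third keep their order, and the second starts and ends below both. Since $p$ is odd, the total is $\equiv i+j-[j<i]\pmod 2$. $\square$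

Two consequences are used repeatedly: $h_2[X_k]X_l$ and $e_2[X_k]X_l$ have *opposite* $\delta$, while $h_2[X_k]X_l$ and $e_2[X_l]X_k$ have *equal* $\delta$.

**Corollary 3.** $\pm h_3[\gamma]$ and $\pm s_{21}[\gamma]$ are never coherent.

*Proof.* Let $\gamma=X_k-X_l$. In (7), $h_2[X_k]X_l$ and $e_2[X_l]X_k$ have coefficients $-1$ and $+1$, with equal $\delta$. In (8), $h_2[X_k]X_l$ and $e_2[X_k]X_l$ both have coefficient $-1$, with opposite $\delta$. $\square$

Example ($p=5$, $\gamma=X_0-X_1$). The partition of $e_2[X_1]X_0$ is $(5,5,1^5)$, with $\delta=+1$ (the bead from $-7$ to $-2$ passes four fixed beads). Hence $\iota^{-1}(h_3[X_0-X_1])$ contains $-\chi_{(10,5)}+\chi_{(5,5,1^5)}$; it is not, up to sign, a character.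

## 6. Hook characters restricted to $S_{p-1}^3\times S_3$

The hook $(3p-m,1^m)$ arises from $\emptyset$ by moving the bead $-1-m$ to $3p-1-m$. Write $m=sp+k$ with $0\le k<p$, $s\in\{0,1,2\}$. Then on runner $k$ the place $t=-s$ is emptied and $t=3-s$ is filled. The beads are at $3,-1,-2,\dots$; at $2,0,-2,\dots$; at $1,0,-1,-3,\dots$ for $s=0,1,2$. So $\mu^k=(3),(2,1),(1^3)$. In other words $h_3[X_k],s_{21}[X_k],e_3[X_k]$ correspond to the hooks with $m=k,\ p+k,\ 2p+k$.

**Lemma 4.** For every simple $B$-module $X$ and every letter $k$, at most one of the coordinates $\alpha_k,\sigma_k,\varepsilon_k$ of $v_X$ is nonzero.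

*Proof.* Put $n=3p$ and $\chi_m=\chi_{(n-m,1^m)}=\Lambda^m\chi_{(n-1,1)}$. We restrict to a $p'$-group on which hooks with distant $m$ share no constituent. Let $G=S_{p-1}^3\times S_3\le S_n$, with three orbits of size $p-1$ and one of size $3$. Since $p\ge5$, $G$ is a $p'$-group. Let $\varrho_1,\varrho_2,\varrho_3,\varrho'$ be the reflection characters of the four factors, of degrees $p-2,p-2,p-2,2$. The permutation character of $S_n$ restricts to $4\cdot1+\varrho_1+\varrho_2+\varrho_3+\varrho'$, so
$$\chi_{(n-1,1)}|_G=3\cdot1+\varrho_1+\varrho_2+\varrho_3+\varrho'.$$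
Taking $\Lambda^m$, where the trivial part $3\cdot1$ absorbs between $0$ and $3$ exterior factors, every irreducible constituent of $\chi_m|_G$ is of the form $\Lambda^a\varrho_1\cdot\Lambda^b\varrho_2\cdot\Lambda^c\varrho_3\cdot\Lambda^d\varrho'$ with $m-3\le a+b+c+d\le m$. For $a,b,c\le p-2$ and $d\le2$ these characters are irreducible and pairwise distinct, because exterior powers of the reflection character of a symmetric group are its distinct hook characters.

If $X$ is a composition factor of the reductions of $\chi_m$ and $\chi_{m'}$, then, $G$ being a $p'$-group, the restriction of $X$ to $G$ is an ordinary character contained in both $\chi_m|_G$ and $\chi_{m'}|_G$. So these share a constituent, both $m$ and $m'$ lie in $[N_0,N_0+3]$ for the same $N_0=a+b+c+d$, and $|m-m'|\le3$. But distinct elements of $\{k,p+k,2p+k\}$ differ by at least $p\ge5$. $\square$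

## 7. $K_0(b\text{-proj})\cong L$: wreath products

**Step 1: the group and its projectives.** *We compute the Cartan form of $b$ as a character inner product.* Here $D=C_p^3$ and $N=N_{S_{3p}}(D)=(C_p\rtimes C_{p-1})\wr S_3=D\rtimes E$ with $E=C_{p-1}\wr S_3$, a $p'$-group as $p\ge5$. Since $C_N(D)=D$ and block idempotents of $kN$ lie in $kC_N(D)=kD$, which is local, $kN$ is a single block; so $b=kN$. The normal $p$-subgroup $D$ acts trivially on simple modules, so these are the simple $kE$-modules $V$, inflated. As $V$ is projective over $kE$ and $\operatorname{Hom}_N(\operatorname{Ind}_E^NV,V')=\operatorname{Hom}_E(V,V')$, we have $P_V=\operatorname{Ind}_E^NV$. Since $e(d\otimes v)=ede^{-1}\otimes ev$, $\operatorname{Res}_E\operatorname{Ind}_E^NV'\cong V'\otimes kD$ with $E$ acting on $D$ by conjugation. Therefore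
$$\langle[P_V],[P_{V'}]\rangle=\langle V,V'\otimes kD\rangle_E .$$
The character of $kD$ is $\pi(e)=|C_D(e)|$. View $D$ as $\mathbf F_p^3$ and $E$ as monomial matrices. A cycle of length $r$ of the $S_3$-part, with cycle product $\zeta\in C_{p-1}=\mathbf F_p^\times$, fixes a vector on its block exactly when the first entry $x$ satisfies $\zeta x=x$, and $x$ determines the rest. (For $r=2$: $x=cy$, $y=c'x$, so $x=cc'x$.) So $\pi(e)=\prod\pi_1(\zeta)$ over the cycles, where $\pi_1(1)=p$ and $\pi_1(\zeta)=1$ for $\zeta\ne1$; that is, $\pi_1=1+\mathrm{reg}$.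

**Step 2: the characteristic map.** *We turn this into symmetric functions.* By Macdonald, *Symmetric Functions and Hall Polynomials*, Ch. I, App. B, there is an isometry $K_0(E)\cong\big(\bigotimes_\xi\Lambda[Z_\xi]\big)_3$, with $\xi$ running over $\operatorname{Irr}(C_{p-1})$, under which irreducibles correspond to the products $\prod s_{\mu^\xi}[Z_\xi]$. Over $\mathbf C$ it is $f\mapsto\sum_\rho z_\rho^{-1}f(\rho)p_\rho$, where $\rho$ runs over the classes of $E$, $z_\rho$ is the order of the centralizer, and $p_\rho$ is the product of variables $p_r(c)$ over the cycles (length $r$, cycle product $c$) of $\rho$; moreover $p_r[Z_\xi]=\frac1{p-1}\sum_c\xi(c)p_r(c)$.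

Multiplying a class function by $\pi$ multiplies the coefficient of $p_\rho$ by $\pi(\rho)$. So it corresponds to the ring endomorphism $p_r(c)\mapsto\pi_1(c)p_r(c)$. Since $\xi\pi_1=\xi+\xi\,\mathrm{reg}=\xi+\sum_{\xi'}\xi'$, this is
$$p_r[Z_\xi]\mapsto p_r[Z_\xi]+\sum_{\xi'}p_r[Z_{\xi'}].$$
With the permanent rule for the Hall form, the Cartan form of $b$ is given by the permanent rule from
$$\langle p_r[Z_\xi],p_s[Z_{\xi'}]\rangle=\delta_{rs}\,r\,(1+\delta_{\xi\xi'}). \tag{12}$$

**Step 3: embedding into $R$.** *We recognize $L$.* Fix a letter $*$ and identify the $p-1$ characters $\xi$ with the other $p-1$ letters. The vectors $p_r[X_j-X_*]$ have the Gram matrix (12), so $Z_j\mapsto X_j-X_*$ defines an isometric ring embedding with image $R'=\bigotimes_{j\ne*}\Lambda[X_j-X_*]\subset R$, which is killed by all $P_r^\perp$. We claim $R'_3=L$. The substitution $X_j\mapsto X_j-X_*$ ($j\ne*$), $X_*\mapsto X_*$ is an automorphism of $R$ over $\mathbf Z$, with inverse $X_j\mapsto X_j+X_*$. So $R=R'\otimes\Lambda[X_*]$, and $R'$ is a direct summand of $R$. Over $\mathbf Q$,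 in the polynomial generators $p_r[X_j]-p_r[X_*]$ and $p_r[X_*]$, the derivation $P_r^\perp$ is $r\,\partial/\partial p_r[X_*]$. So $L\otimes\mathbf Q=(R'\otimes\mathbf Q)_3$, and $L=R_3\cap(R'\otimes\mathbf Q)=R'_3$.

Thus $K_0(b\text{-proj})\cong L$, and the $[P_V]$ are the elements $Q=\prod_{j\ne*}s_{\mu^j}[X_j-X_*]$ with $\sum|\mu^j|=3$. With $\beta,\gamma,\rho$ distinct roots of the form $X_j-X_*$ (pairwise inner product $1$), they are:

* $h_3[\beta]$, $e_3[\beta]$ (norm $4$) and $s_{21}[\beta]$ (norm $6$);
* $h_2[\beta]\gamma$ and $e_2[\beta]\gamma$, of norm $8$;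
* $\beta\gamma\rho$, of norm $\operatorname{perm}\begin{pmatrix}2&1&1\\1&2&1\\1&1&2\end{pmatrix}=8+3\cdot2+2=16$.

For the norm $8$: the adjoint of multiplication by $\gamma$ is a derivation sending $h_2[\beta]\mapsto\beta$ and $\gamma\mapsto2$, so $\langle h_2[\beta]\gamma,h_2[\beta]\gamma\rangle=2\langle h_2[\beta],h_2[\beta]\rangle+\langle h_2[\beta],\beta\gamma\rangle=2\cdot3+2=8$; here $\langle h_2[\beta],h_2[\beta]\rangle$ is $\frac{t(t+1)}2$ at $t=2$, and $\langle h_2[\beta],\beta\gamma\rangle=\frac12\operatorname{perm}\begin{pmatrix}2&1\\2&1\end{pmatrix}=2$. The $e_2$ case follows from $e_2[\beta]\gamma=-h_2[-\beta](-\gamma)$, applying $\theta$.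

Natural isometries map elements of this shape for $*$ to $\pm$ elements of this shape for a possibly different $*$: permutations move $*$, and for $\theta$ use $s_\mu[-\beta]=(-1)^{|\mu|}s_{\mu^t}[\beta]$.

## 8. If all isometries were natural

Sections 5 and 7 show that the two lattices are the *same* lattice $L$. So no invariant of the forms alone can prove (a): we must compare the distinguished vectors $v_X$ and $Q$ inside $L$. A sensible plan is to show that all isometries of $L$ are natural, and then exclude the natural ones by signs.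

The second half of this plan works at once. By Corollary 3, $h_3[\beta]$, $s_{21}[\beta]$ and $e_3[\beta]=-h_3[-\beta]$ are incoherent. With $\beta=X_i-X_*$, $\gamma=X_j-X_*$,
$$h_2[\beta]\gamma=h_2[X_i]X_j-X_iX_jX_*+e_2[X_*]X_j-h_2[X_i]X_*+X_i(h_2+e_2)[X_*]-(s_{21}+e_3)[X_*], \tag{13}$$
obtained by multiplying $h_2[X_i]-X_iX_*+e_2[X_*]$ by $X_j-X_*$. Its coordinates $h_{*i}=e_{*i}=1$ are equal, but the corresponding $\delta$ are opposite: not coherent. For $e_2[\beta]\gamma$ the term $X_iX_*^2$ arises in the same way, and again $h_{*i}=e_{*i}=1$. For $\beta\gamma\rho$ with $\rho=X_l-X_*$ we get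
$$X_iX_jX_l-(X_iX_j+X_iX_l+X_jX_l)X_*+(X_i+X_j+X_l)(h_2+e_2)[X_*]-(h_3+2s_{21}+e_3)[X_*], \tag{14}$$
again with $h_{*i}=e_{*i}=1$. So no natural image of any $Q$ is $\pm v_X$. (Counting squares in (13) and (14) confirms the norms $8$ and $1+3+6+6=16$.)

The first half of the plan begins well: the shortest visible vectors $\pm h_3[\gamma]$ can be recognized by their norm, and this recovers the roots. We now do this.

## 9. The vectors of norm 4

**Lemma 5.** The vectors of norm $4$ in $L$ are exactly the $\pm h_3[\gamma]$, $\gamma$ a root.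

*Proof.* We know that $\pm h_3[\gamma]\in L$ has norm $4$. Let $v\in L$ have norm $4$. All coordinates are integers, and we look for the few nonzero ones. We may apply $\omega$ when convenient.

**Case 1: all pure coordinates vanish.**

*All $h,e$ vanish.* Then some $t_{ijk}\ne0$. By (4c) for $\{i,j\},\{i,k\},\{j,k\}$ there are nonzero $t_{ijl}$ ($l\ne k$), $t_{ikm}$ ($m\ne j$), $t_{jkn}$ ($n\ne i$). These are four distinct triples, so they are all the nonzero coordinates, each $\pm1$. (4c) for $\{i,l\}$ needs a second nonzero coordinate containing $i,l$, which can only be $t_{ikm}$, so $m=l$. Similarly (4c) for $\{j,l\}$ forces $n=l$. Then (4c) for $\{i,j\}$ and $\{i,k\}$ gives $t_{ijl}=t_{ikl}=-t_{ijk}$, and (4c) for $\{i,l\}$ gives $-2t_{ijk}=0$, a contradiction.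

*Some $h$ or $e$ is nonzero.* Using $\omega$, let $h_{ij}\ne0$. By (4a) at $i$, $h_{ik}\ne0$ for some $k\ne j$. Equation (5) at $j$ contains $h_{ij}$, so there is another nonzero coordinate $y_j$ with second index $j$: either $h_{lj}$ with $l\ne i$, or $e_{lj}$. Likewise there is $y_k$ with second index $k$: $h_{lk}$ with $l\neq i$, or $e_{lk}$ (with its own $l$). So exactly the four coordinates $h_{ij},h_{ik},y_j,y_k$ are nonzero, all $\pm1$.

* Suppose $y_j=h_{lj}$, $l\ne i$. (4a) at $l$ requires a second nonzero $h_{l\cdot}$, which can only be $y_k=h_{lk}$. If $l=k$ there is no such coordinate, a contradiction. If $l\ne k$, the nonzero coordinates are $h_{ij},h_{ik},h_{lj},h_{lk}$, and the only one on the pair $\{i,j\}$ is $h_{ij}$, contradicting (4c).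
* Suppose $y_j=e_{lj}$. (4b) at $l$ requires a second nonzero $e_{l\cdot}$, which can only be $y_k=e_{lk}$. If $l=k$ there is none, a contradiction. If $l\ne k$, (5) at $j$ gives $e_{lj}=h_{ij}$, and the left side of (4c) for $\{i,j\}$ is $2h_{ij}$ (if $l=i$) or $h_{ij}$ (if $l\ne i$), a contradiction.

**Case 2: some pure coordinate is nonzero.** By (6) the sum of the pure coordinates is even, hence so is the sum of their squares; it is $2$ or $4$. If it is $4$, all other coordinates vanish, (4a) and (4b) give $(\alpha_i,\sigma_i,\varepsilon_i)=\alpha_i(1,-1,1)$ for all $i$, and the norm is divisible by $3$, a contradiction. So exactly two pure coordinates are nonzero, both $\pm1$, and the remaining norm is $2$.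

* Same letter, $(\alpha_i,\sigma_i)$. (6) gives $\alpha_i=\sigma_i$; by (4a) $\sum_kh_{ik}=-2\alpha_i$, which costs norm $\ge2$; by (4b) $\sum_ke_{ik}=-\sigma_i\ne0$, which costs $\ge1$. Total $\ge3$, a contradiction. For $(\sigma_i,\varepsilon_i)$ apply $\omega$.
* Same letter, $(\alpha_i,\varepsilon_i)$. (6) gives $\varepsilon_i=-\alpha_i$. By (4a),(4b) the remaining nonzero coordinates are one $h_{ik}$ and one $e_{il}$. Neither has second index $i$, so (5) at $i$ reads $2\alpha_i=0$, a contradiction.
* Different letters $i,j$, with $\sigma_i\ne0$. By (4a),(4b) at $i$ some $h_{ik}$ and some $e_{ik'}$ are nonzero, and the pure coordinate at $j$ requires a further nonzero $h_{j\cdot}$ or $e_{j\cdot}$. Total $\ge3$, a contradiction.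
* $(\alpha_i,\alpha_j)$. (6) gives $\alpha_j=-\alpha_i$, and by (4a) the remaining coordinates are $h_{ik}=-\alpha_i$ and $h_{jl}=\alpha_i$. (4c) for $\{i,k\}$ forces $\{j,l\}=\{i,k\}$, so $k=j$, $l=i$. Then (5) at $i$ reads $\alpha_i+h_{ji}=2\alpha_i=0$, a contradiction. For $(\varepsilon_i,\varepsilon_j)$ apply $\omega$.
* $(\alpha_i,\varepsilon_j)$. (6) gives $\varepsilon_j=-\alpha_i$, and by (4a),(4b) the rest is $h_{ik}=-\alpha_i$, $e_{jl}=\alpha_i$. (4c) for $\{i,k\}$ forces $k=j$, $l=i$. By (7), $v=\alpha_ih_3[X_i-X_j]$. $\square$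

## 10. Isometries of $L$ up to natural ones

**Lemma 6.** Let $\Phi$ be an isometry of $L$. There is a natural isometry $\nu$ of $L$ such that $\Psi=\Phi\nu^{-1}$ fixes all $h_3[\gamma]$.

*Proof.* **Step 1: a permutation of roots.** We have $\binom{t+2}3=4,1,0,0,0$ for $t=2,1,0,-1,-2$. By (3), for distinct roots the inner product of $h_3[\beta],h_3[\gamma]$ is $1$ or $0$, so the $\pm h_3[\gamma]$ are pairwise distinct. By Lemma 5, $\Phi(h_3[\gamma])=\eta_\gamma h_3[g\gamma]$ with a bijection $g$ of the roots and signs $\eta_\gamma$. Comparing inner products for $\beta\ne\gamma$: $\langle\beta,\gamma\rangle=1$ if and only if $\langle g\beta,g\gamma\rangle=1$, and then $\eta_\beta=\eta_\gamma$.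

**Step 2: the sign is constant.** Write the root $X_i-X_j$ as the ordered pair $(i,j)$, $i\ne j$. The inner product of $(i,j)$ and $(k,l)$ is $\delta_{ik}+\delta_{jl}-\delta_{il}-\delta_{jk}$; it is $1$ if and only if the pairs have equal first entries or equal second entries, but not both. Join two roots by an edge in that case. The graph is connected: to join $(i,j)$ and $(k,l)$ choose $m\ne i,k$ and use $(i,j),(i,m),(k,m),(k,l)$, where consecutive pairs are adjacent or equal. So $\eta_\gamma=\eta$ is constant.

**Step 3: $g$ is $\pm$ a permutation of letters.** Consider the rows $R_i=\{(i,\cdot)\}$ and columns $C_j=\{(\cdot,j)\}$, each of size $p-1\ge4$. They are cliques. If two vertices share a row and a third, outside that row, is adjacent to both, it shares its column with both, which then coincide, a contradiction; similarly for columns. So any clique with at least $3$ vertices lies in a row or column, and in a unique one, since two different rows or columns meet in at most one vertex. Hence $g$ permutes these $2p$ sets. Their intersection graph is $K_{p,p}$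 minus the perfect matching $\{R_i,C_i\}$, as $R_i\cap C_j=\{(i,j)\}$ for $i\ne j$ and $R_i\cap C_i=\emptyset$. It is connected and bipartite, so $g$ preserves or exchanges the two parts, and it preserves the missing matching. So there is a permutation $w$ of the letters with either $g(R_i)=R_{wi}$, $g(C_i)=C_{wi}$ for all $i$, or $g(R_i)=C_{wi}$, $g(C_i)=R_{wi}$ for all $i$. Since $\{(i,j)\}=R_i\cap C_j$, we get $g\gamma=w\gamma$ for all $\gamma$, or $g\gamma=-w\gamma$ for all $\gamma$.

**Step 4: the natural isometry.** As $\theta h_3[\gamma]=h_3[-\gamma]$, take $\nu=\eta w$ or $\nu=\eta w\theta$. Then $\nu h_3[\gamma]=\eta h_3[g\gamma]=\Phi h_3[\gamma]$ for all $\gamma$, so $\Phi\nu^{-1}$ fixes all $h_3[g\gamma]$, that is, all $h_3$ of roots. $\square$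

**Lemma 7.** An isometry $\Psi$ of $L$ fixing all $h_3[\gamma]$ fixes all $s_{21}[\gamma]$, hence all $p_3[\gamma]=h_3[\gamma]-s_{21}[\gamma]+e_3[\gamma]$.

*Proof.* Let $u=\Psi(s_{21}[X_i-X_j])$. Its norm is $6$. As $\Psi$ fixes the $h_3[\gamma]$, $f_u(\gamma)=\langle s_{21}[X_i-X_j],h_3[\gamma]\rangle$, which by (3) is $2$ at $\gamma=X_i-X_j$, $-2$ at $X_j-X_i$, and $0$ at all other roots. By (9), the disjoint coordinate sets $\{\alpha_i,h_{ij},e_{ji},\varepsilon_j\}$ and $\{\alpha_j,h_{ji},e_{ij},\varepsilon_i\}$ have signed sums $2$ and $-2$, so each carries norm $\ge2$.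

**Step 1: $\alpha_i=\varepsilon_j=\alpha_j=\varepsilon_i=0$.** If $\alpha_i\ne0$, then $0=f_u(X_i-X_q)=\alpha_i-h_{iq}+e_{qi}-\varepsilon_q$ gives, for each of the $p-2$ letters $q\ne i,j$, a further nonzero coordinate among $h_{iq},e_{qi},\varepsilon_q$. These are outside the two sets and different for different $q$. So the norm is $\ge4+(p-2)\ge7$, a contradiction. In the same way $\varepsilon_j=0$ from $f_u(X_q-X_j)=0$, $\alpha_j=0$ from $f_u(X_j-X_q)=0$, and $\varepsilon_i=0$ from $f_u(X_q-X_i)=0$.

**Step 2: the four mixed coordinates.** Now $-h_{ij}+e_{ji}=2$ and $-h_{ji}+e_{ij}=-2$. Each of the pairs $(h_{ij},e_{ji})$, $(h_{ji},e_{ij})$ has norm $2$ (both entries $\pm1$) or norm $\ge4$. If one has norm $\ge4$, then it has norm exactly $4$, the other has norm $2$, and all other coordinates vanish. The norm-$4$ pair has a single nonzero entry, $\pm2$. Equation (4a) (if the entry is an $h$) or (4b) (if it is an $e$) at the first index of this entry contains no other nonzero coordinate: the entries $h_{ij},h_{ji}$ have different first indices, and so do $e_{ij},e_{ji}$.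 It reads $\pm2=0$, a contradiction. So $h_{ij}=-1$, $e_{ji}=1$, $h_{ji}=1$, $e_{ij}=-1$, and the remaining norm is $2$.

**Step 3: the rest.** If $\sigma_i=0$, then (4a) and (4b) at $i$ require nonzero $h_{ik}$ and $e_{ik'}$ with $k,k'\ne j$. This exhausts the norm, so $\sigma_j=0$ and no further $h_{j\cdot}$ is nonzero, and (4a) at $j$ reads $1=0$, a contradiction. Likewise, if $\sigma_j=0$, then (4a),(4b) at $j$ require nonzero $h_{jk},e_{jk'}$ with $k,k'\ne i$, and (4a) at $i$ fails. So $\sigma_i,\sigma_j=\pm1$ and all other coordinates vanish; (4a) gives $\sigma_i=1$, $\sigma_j=-1$. By (8), $u=s_{21}[X_i-X_j]$. The last assertion follows since $e_3[\gamma]=-h_3[-\gamma]$ is fixed. $\square$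

**Where the plan of Section 8 stops.** We would like to conclude $\Psi=1$. But the vectors that we know to be fixed do not span $L$, even over $\mathbf Q$. As $s_{21}[-\gamma]=-s_{21}[\gamma]$ and $e_3[\gamma]=-h_3[-\gamma]$, the vectors $h_3[\gamma],s_{21}[\gamma],e_3[\gamma]$ span a space of dimension at most $p(p-1)+\frac{p(p-1)}2=\frac{3p(p-1)}2$. The rank of $L$ is the number of elements $Q$ of Section 7, and
$$3(p-1)+2(p-1)(p-2)+\tbinom{p-1}3-\tfrac{3p(p-1)}2=(p-1)(p-2)\Big(\tfrac12+\tfrac{p-3}6\Big)=\tbinom p3>0 .$$
For $p=5$: at most $30$ against $40$. So Lemmas 6 and 7 do not tell us what $\Psi$ does to $h_2[\beta]\gamma$ or $\beta\gamma\rho$, and the sign argument cannot be applied to $\Psi(Q)$.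

**What gets past this.** We do not need to know $\Psi(Q)$. We know its norm and its inner products with all $h_3[\gamma]$ and $p_3[\gamma]$, which are those of $Q$. These data alone are of course consistent, since $Q$ itself has them. But $Q$ has nonzero pure coordinates, in a pattern that Lemma 4 forbids for $v_X$: in (13), $\sigma_*=\varepsilon_*=-1$. For $v_X$, the $p_3$-data together with Lemma 4 will force *all* pure coordinates to vanish, and then the $h_3$-data force a norm that is too large.

## 11. Vanishing pure coordinates and the norm estimates: proof of (a)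

Suppose an isometry maps $[P_X]$ to $\pm[P_V]$. By Sections 5 and 7 its inverse gives an isometry $\Phi:L\to L$ with $\Phi(Q_0)=\pm v$, where $v=v_X$ and $Q_0=[P_V]$ is one of the elements listed in Section 7. Take $\nu,\Psi$ from Lemma 6, so $\Phi=\Psi\nu$. Then $\nu(Q_0)=\pm Q$ with $Q$ again of the listed shape, for some letter $*$. Hence
$$v=\pm\Psi(Q),\qquad\Psi\text{ fixes all }h_3[\gamma],\,s_{21}[\gamma],\,p_3[\gamma].$$

**Step 1: $Q=h_3[\beta]$, $e_3[\beta]=-h_3[-\beta]$ or $s_{21}[\beta]$.** Then $v=\pm Q$, which is not coherent by Corollary 3, while $v_X$ is coherent. Contradiction.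

**Step 2: for all other $Q$, the pure coordinates of $v$ vanish.** *This uses $p_3$ and Lemma 4.* Now $Q$ is $h_2[\beta]\gamma$, $e_2[\beta]\gamma$ or $\beta\gamma\rho$, a polynomial in $p_1$'s and $p_2$'s. By (1) it is orthogonal to every $p_3[\gamma']$, so $\langle v,p_3[\gamma']\rangle=\pm\langle\Psi Q,\Psi p_3[\gamma']\rangle=0$ for all roots $\gamma'$. Since $p_3[X_k-X_l]=p_3[X_k]-p_3[X_l]$, the number $\langle v,p_3[X_k]\rangle=\alpha_k-\sigma_k+\varepsilon_k$ does not depend on $k$. By (6) the sum over $k$ is $0$, so $\alpha_k-\sigma_k+\varepsilon_k=0$ for every $k$. By Lemma 4 at most one of $\alpha_k,\sigma_k,\varepsilon_k$ is nonzero, so all three vanish, for every $k$.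

**Step 3: normalization.** *We collect what is used from here on.* We have $f_v(\gamma)=\langle v,h_3[\gamma]\rangle=\pm\langle Q,h_3[\gamma]\rangle=\pm f_Q(\gamma)$. Only the norm of $v$, equations (4a)–(6), the vanishing of the pure coordinates, and $f_v=\pm f_Q$ will be used. So we may replace $v$ by $-v$ and $Q$ by $-Q$, and assume $f_v=f_Q$. Then (9) reads
$$f_Q(X_k-X_l)=-h_{kl}+e_{lk}, \tag{15}$$
and for different ordered pairs $(k,l)$ the coordinate sets $\{h_{kl},e_{lk}\}$ are disjoint. The values $f_Q$ are computed by the evaluation rule (2). Two integers whose difference is $\pm3,\pm2,\pm1$ have square sum at least $5,2,1$ respectively.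

**Step 4: $Q=h_2[\beta]\gamma$ or $e_2[\beta]\gamma$, norm $8$.** Since $e_2[\beta]\gamma=-h_2[-\beta](-\gamma)$, after a sign we may take $Q=h_2[\beta]\gamma$ with either $\beta=X_i-X_*$, $\gamma=X_j-X_*$, or $\beta=X_*-X_i$, $\gamma=X_*-X_j$. By (2), for any root $\kappa$,
$$f_Q(\kappa)=\tfrac{s(s+1)}2\,t,\qquad s=\langle\beta,\kappa\rangle,\ t=\langle\gamma,\kappa\rangle .$$

* At $\kappa=\beta$: $s=2$, $t=1$, so $f_Q=3$.
* At $\kappa=-\beta$: $s=-2$, $t=-1$, so $f_Q=-1$.
* At $\kappa=\gamma$: $s=1$, $t=2$, so $f_Q=2$.
* At the $p-3$ roots $X_q-X_*$ (resp. $X_*-X_q$), $q\ne i,j,*$: $s=t=1$, so $f_Q=1$.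

By (15) the norm of $v$ is at least $5+1+2+(p-3)=p+5\ge10>8$, a contradiction.

**Step 5: $Q=(X_i-X_*)(X_j-X_*)(X_l-X_*)$, norm $16$.** Now $f_Q(\kappa)$ is the product of the three inner products with $\kappa$. Let $M=\{i,j,l\}$. For $m\in M$, $f_Q(X_m-X_*)=2\cdot1\cdot1=2$ and $f_Q(X_*-X_m)=-2$. For the $p-4$ letters $q\notin M\cup\{*\}$, $f_Q(X_q-X_*)=1$ and $f_Q(X_*-X_q)=-1$. We estimate two disjoint families of coordinates.

*The coordinates $h_{*k},e_{k*}$.* By (15) for the pairs $(*,k)$ they contribute norm at least $3\cdot2+(p-4)=p+2$.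

*The coordinates $h_{k*},e_{*k}$.* The crude bound would again be $p+2$, and $2(p+2)$ does not exceed $16$ for $p=5$. But these coordinates are tied together: put $y_k=e_{*k}$; by (4b) at $*$, where the pure coordinates vanish, $\sum_ky_k=0$. By (15) for the pairs $(k,*)$, $h_{m*}=y_m-2$ for $m\in M$ and $h_{q*}=y_q-1$ otherwise. For integers $y$,
$$y^2+(y-2)^2=(4-2y)+2y(y-1)\ge4-2y,\qquad y^2+(y-1)^2=(1-2y)+2y^2\ge1-2y .$$
Summing over all $k\ne*$, they contribute at least $12+(p-4)-2\sum_ky_k=p+8$.

In total the norm of $v$ is at least $(p+2)+(p+8)=2p+10\ge20>16$, a contradiction.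

All cases are impossible. This proves (a), and by Section 2 it proves (b) and (c). $\blacksquare$
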